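\title{Edge Coloring Multigraphs with at Most Three Odd Ears}

\begin{abstract}
For a multigraph $G$ with underlying simple graph $\hat G$, let $\beta(\hat G)$ be the largest number of ears in an odd open ear decomposition of a subgraph of $\hat G$. We prove that $\beta(\hat G)\le 3$ implies that the chromatic index of $G$ equals its fractional chromatic index rounded up, which was conjectured in \cite{source}. Under the same hypothesis the matching polytope of $G$ has the integer decomposition property. The bound $3$ cannot be raised: for every $k\ge 3$ there is a graph with $\beta(\hat G)=4$, fractional chromatic index $k$ and chromatic index $k+1$. The proof shows that a minimal counterexample has no proper tight odd set and then uses Kempe changes: a Kempe chain that leaves a suitable vertex set and comes back is an odd ear, and only three ears are available.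
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and loopless, and parallel edges are allowed. A \emph{$k$-edge-coloring} of a graph $G$ is a partition of its edge set into $k$ matchings, some of which may be empty, and the \emph{chromatic index} $\chi'(G)$ is the least $k$ for which one exists. The \emph{fractional chromatic index} $\chi'_f(G)$ is the minimum of $\sum_M\lambda_M$ over all nonnegative weightings $\lambda$ of the matchings $M$ of $G$ such that $\sum_{M\ni e}\lambda_M\ge1$ for every edge $e$. A coloring is such a weighting with weights $0$ and $1$, so $\chi'(G)\ge\lceil\chi'_f(G)\rceil$.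

The fractional index sees exactly two obstructions to coloring. A matching contains at most one edge at a vertex, and at most $(|U|-1)/2$ edges of the set $E[U]$ of edges with both ends in a vertex set $U$ of odd size. By Edmonds' matching polytope theorem these two bounds determine $\chi'_f$:
\begin{equation}\label{eq:edmonds}
\chi'_f(G)=\max\Bigl\{\Delta(G),\ \max_{|U|\ge3,\ |U|\text{ odd}}\frac{2|E[U]|}{|U|-1}\Bigr\},
\end{equation}
where $\Delta(G)$ is the maximum degree. To ask whether $\chi'(G)=\lceil\chi'_f(G)\rceil$ is to ask whether degrees and dense odd sets are the only reasons why $G$ needs many colors. For a bipartite graph the degrees suffice (see the remark after Lemma~\ref{lem:cycle}). For an odd cycle of length $\ell$ the odd set is the reason: $\chi'_f=2\ell/(\ell-1)$ lies in $(2,3]$ and $\chi'=3$. For the Petersen graph the equality fails, with $\chi'_f=3$ and $\chi'=4$. So one wants a parameter that measures how intricately the odd cycles of a graph are interwoven, and a threshold below which rounding up is exact.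

\begin{definition}\label{def:ears}
An \emph{odd open ear decomposition} of a graph $H$ with $k$ \emph{ears} is a sequence $P_1,\dots,P_k$ of pairwise edge-disjoint subgraphs with $H=P_1\cup\dots\cup P_k$ such that $P_1$ is an odd cycle and, for each $i\ge2$, $P_i$ is a path with an odd number of edges whose two ends are distinct vertices of $P_1\cup\dots\cup P_{i-1}$ and whose internal vertices do not belong to $P_1\cup\dots\cup P_{i-1}$. Let $\beta(G)$ be the largest $k$ such that some subgraph of $G$ has such a decomposition with $k$ ears, and let $\beta(G)=0$ if $G$ is bipartite.
\end{definition}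

The initial cycle counts as an ear, and a single edge may be an ear. An edge parallel to an edge of an odd cycle is therefore an ear, so $\beta(G)$ grows with multiplicities. We apply $\beta$ instead to the \emph{underlying simple graph} $\hat G$, obtained from $G$ by replacing each class of parallel edges by a single edge; a bound on $\beta(\hat G)$ restricts the shape of $G$ and leaves the multiplicities free.

The number of ears does not depend on the decomposition. For a simple graph $H$ put
\[q(H)=|E(H)|-|V(H)|+1 .\]
A cycle has $q=1$, and each further ear has one more edge than it has internal vertices; so a decomposition of $H$ has exactly $q(H)$ ears. Each further ear also has an even number of internal vertices, so $|V(H)|$ is odd.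

\begin{example}\label{ex:petersen}
The Petersen graph $P_{10}$ has vertices $v_i,u_i$ and edges $v_iv_{i+1}$, $v_iu_i$, $u_iu_{i+2}$ for $i\in\mathbb Z_5$. We use the standard facts that $\chi'(P_{10})=4$ and that $P_{10}$ has exactly six perfect matchings, any two of which share exactly one edge, while every edge lies in exactly two of them. Weight $\frac12$ on each of the six gives $\chi'_f(P_{10})=3$. The graph $P_{10}-u_0$ has the decomposition
\[v_0v_1v_2v_3v_4v_0,\qquad v_1u_1u_3v_3,\qquad v_2u_2u_4v_4,\qquad u_1u_4\]
with $4=12-9+1$ ears. If $H$ is a connected subgraph of a connected simple graph $F$, then $q(H)\le q(F)$, because a spanning tree of $H$ extends to one of $F$ and $q$ counts the edges outside a spanning tree. Hence $\beta(P_{10}-u_0)=4$. A subgraph of $P_{10}$ with an odd number of vertices misses a vertex, and all vertices of $P_{10}$ are alike, so $\beta(P_{10})=4$ as well.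
\end{example}

It is a known result, quoted in \cite{source}, that the matching polytope of $G$ has the integer decomposition property if $\beta(\hat G)\le1$; in particular $\chi'(G)=\lceil\chi'_f(G)\rceil$ for these graphs. The Petersen graph shows that the equality can fail when $\beta(\hat G)=4$. The most optimistic guess is that nothing goes wrong earlier, and this is Conjecture~8.3.1 of \cite{source}: every graph $G$ with $\beta(\hat G)\le3$ satisfies $\chi'(G)=\lceil\chi'_f(G)\rceil$. It is noted there that the Petersen graph would make the bound $3$ tight. We prove the conjecture.

\begin{theorem}\label{thm:main}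
If $\beta(\hat G)\le3$, then $\chi'(G)=\lceil\chi'_f(G)\rceil$.
\end{theorem}

The \emph{matching polytope} $P$ of $G$ is the convex hull in $\mathbb R^{E(G)}$ of the incidence vectors of the matchings of $G$. It has the \emph{integer decomposition property} if for every integer $k\ge1$ every integral vector in $kP$ is a sum of $k$ incidence vectors of matchings.

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(a)] If $\beta(\hat G)\le3$, then the matching polytope of $G$ has the integer decomposition property.
\item[(b)] For every $k\ge3$ there is a graph $G$ with $\beta(\hat G)=4$, $\chi'_f(G)=k$ and $\chi'(G)=k+1$.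
\end{enumerate}
\end{theorem}

Thus the bound $3$ is best possible for every value $k=\lceil\chi'_f\rceil\ge3$, while for $k\le2$ no hypothesis on $\beta$ is needed (Section~\ref{sec:kempe}).

\medskip
\noindent\textbf{Outline.} Color all edges but one of a minimal counterexample with $k$ colors. The uncolored edge closes a two-colored path to an odd cycle $C$. Swapping the colors on another two-colored path either changes nothing near $C$ or produces a new odd cycle through the uncolored edge, and every excursion of such a path away from $C$ is an odd ear. Section~\ref{sec:kempe} sets this up and uses it to settle the case $\beta(\hat G)\le1$ in a few lines. With three ears, $V(C)$ must be replaced by larger factor-critical sets (Section~\ref{sec:good}), and we need to know that no proper odd set is as dense as \eqref{eq:edmonds} allows (Section~\ref{sec:tight}). For $k\ge4$ two unused colors give two dense sets that cannot coexist (Section~\ref{sec:four}). For $k=3$ there is only one further color, but the uncolored edge can be moved around $C$ (Section~\ref{sec:three}). Section~\ref{sec:second} proves Theorem~\ref{thm:second}.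

\section{Kempe chains and the case of one ear}\label{sec:kempe}

For $U\subseteq V(G)$ let $\delta(U)$ be the set of edges with exactly one end in $U$. A set of vertices is \emph{odd} if it has odd size. Given an integer $k\ge0$, the \emph{slack} of an odd set $U$ is the integer
\[\sigma(U)=k\,\frac{|U|-1}2-|E[U]| .\]
The pair $(G,k)$ is \emph{admissible} if $\beta(\hat G)\le3$, $\Delta(G)\le k$, and $\sigma(U)\ge0$ for every odd set $U$. Admissibility passes to subgraphs. By \eqref{eq:edmonds}, $(G,k)$ is admissible if and only if $\beta(\hat G)\le3$ and $\chi'_f(G)\le k$. Theorem~\ref{thm:main} therefore follows from the next statement, applied with $k=\lceil\chi'_f(G)\rceil$.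

\begin{theorem}\label{thm:adm}
If $(G,k)$ is admissible, then $G$ has a $k$-edge-coloring.
\end{theorem}

For $k\le1$ the graph is a matching. For $k=2$ every component is a path or a cycle, and an odd cycle on a set $U$ would give $\sigma(U)=(|U|-1)-|U|<0$; so all cycles are even and two colors suffice. The bound on $\beta$ matters only for $k\ge3$.

\subsection*{Configurations}

In this subsection $G$ is a graph with $\Delta(G)\le k$ that has no $k$-edge-coloring. A \emph{configuration} $(e,\varphi,a,b)$ consists of an edge $e=xy$, a $k$-edge-coloring $\varphi$ of $G-e$, a color $a$ missing at $x$ and a color $b$ missing at $y$. If $G-e$ is $k$-edge-colorable, a configuration with this $e$ exists, because $x$ and $y$ have at most $k-1$ colored edges. No color is missing at both $x$ and $y$, since it could be given to $e$; in particular $a\ne b$. We write $M_\gamma$ for the matching formed by the edges of color $\gamma$. For two colors $\gamma,\gamma'$, a \emph{$\gamma\gamma'$-chain} is a component of the graph $(V(G),M_\gamma\cup M_{\gamma'})$; it is a path, possibly a single vertex, or an even cycle (possibly of length $2$) whose edges alternate in color. \emph{Swapping} a chain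 means exchanging the two colors on it, which gives another proper coloring; this is a Kempe change.

\begin{lemma}\label{lem:cycle}
The $ab$-chain of $x$ is a path from $x$ to $y$ whose first edge has color $b$ and whose last edge has color $a$. Together with $e$ it forms an odd cycle $C=C(\varphi)$ of length at least $3$.
\end{lemma}

\begin{proof}
The vertex $x$ misses $a$ and sees $b$, so its chain is a path that starts at $x$ with a $b$-edge. Since $y$ misses $b$, it can lie on this path only as the other end, reached by an $a$-edge. If $y$ is not on the path, swap it: then $b$ is missing at both $x$ and $y$, which is impossible. A path that alternates from $b$ to $a$ has even positive length.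
\end{proof}

This already settles the case $\beta(\hat G)=0$: a bipartite graph has no odd cycle, so by induction on the number of edges it has a $\Delta(G)$-edge-coloring.

For an odd set $U$ and a color $\gamma$, the \emph{deficiency}
\[\mathrm{def}_\gamma(U)=\frac{|U|-1}2-|M_\gamma\cap E[U]|\ \ge0\]
measures how far $M_\gamma$ is from using $U$ as fully as a matching can. A vertex of $U$ is \emph{$\gamma$-free in $U$} if no edge of $M_\gamma\cap E[U]$ covers it; there are exactly $2\,\mathrm{def}_\gamma(U)+1$ such vertices. The color $\gamma$ is \emph{full on $U$} if $\mathrm{def}_\gamma(U)=0$. For example, $a$ and $b$ are full on $V(C)$. If $x,y\in U$, then $|E[U]|=1+\sum_\gamma|M_\gamma\cap E[U]|$, that is,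
\begin{equation}\label{eq:defsum}
\sum_\gamma \mathrm{def}_\gamma(U)=\sigma(U)+1 .
\end{equation}

\begin{lemma}\label{lem:full}
Let $U$ be odd. If $x\in U$ and $a$ is full on $U$, then $x$ is the only $a$-free vertex of $U$ and no edge of $\delta(U)$ has color $a$. The same holds for $y$ and $b$. If $x,y\in U$ and both $a$ and $b$ are full on $U$, then $V(C)\subseteq U$.
\end{lemma}

\begin{proof}
There is one $a$-free vertex, and $x$ is $a$-free because it misses $a$. Every other vertex of $U$ has its $a$-edge inside $U$. If no $a$-edge and no $b$-edge leaves $U$, the $ab$-chain of $x$ stays in $U$.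
\end{proof}

Now bring in a third color $c\notin\{a,b\}$. Swapping an $ac$-chain $Q$ with $x\notin V(Q)$ gives a new configuration $(e,\varphi',a,b)$: the vertex $x$ still misses $a$, and $M_\gamma$ is unchanged for all $\gamma\notin\{a,c\}$, in particular for $\gamma=b$. We write $\mathrm{def}'$ for deficiencies with respect to $\varphi'$. The next lemma describes how $ac$-chains pass through a set on which $a$ is full. A \emph{return} to $U$ is a segment of an $ac$-chain with both ends in $U$ and with nonempty interior outside $U$.

\begin{lemma}\label{lem:chains}
Let $U\ni x$ be odd, let $a$ be full on $U$, let $c\notin\{a,b\}$ and $r=\mathrm{def}_c(U)$.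
\begin{enumerate}
\item[(a)] The components of the graph $(U,(M_a\cup M_c)\cap E[U])$ are cycles, a path $N_0$ that starts at $x$ and contains exactly one $c$-free vertex, and paths $N_1,\dots,N_r$, each of which has two $c$-free ends and begins and ends with an $a$-edge.
\item[(b)] Every return is a path of odd length with two distinct $c$-free ends. Distinct returns have disjoint interiors and no common end.
\item[(c)] If $i\ge1$ and no return ends on $N_i$, then the $ac$-chain containing $N_i$ is a path that meets $U$ exactly in $N_i$.
\item[(d)] If $r=0$, then every $ac$-chain that is a path avoiding $x$ is disjoint from $U$.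
\item[(e)] If an $ac$-chain $Q$ meets $U$ exactly in $p$ of the paths $N_1,\dots,N_r$, then swapping $Q$ gives $\mathrm{def}'_a(U)=p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:full} every vertex of $U$ other than $x$ has an $a$-edge inside $U$. So $x$ is the end of a path component $N_0$, and every other end of a path component is $c$-free and is reached by an $a$-edge. Either $x$ is $c$-free and $N_0=\{x\}$, or $N_0$ starts with a $c$-edge and its other end is its only $c$-free vertex. The remaining $2r$ $c$-free vertices are the ends of $r$ further paths.

(b) No $a$-edge leaves $U$, so a chain leaves $U$ only along a $c$-edge at a $c$-free vertex. A return thus begins and ends with a $c$-edge and has odd length. Each vertex has at most one $c$-edge, so the two ends are distinct and no vertex is an end of two returns. A vertex outside $U$ lies on one chain, and there on at most one return.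

(c) Beyond each end of $N_i$ the chain stops or leaves $U$, and it does not come back.

(d) If $r=0$, every vertex of $U$ lies on $N_0$, hence on the chain of $x$, or on a cycle inside $U$, which is a whole chain.

(e) Each $N_i$ with $i\ge1$ has one more $a$-edge than $c$-edges, so the swap lowers $|M_a\cap E[U]|$ by $p$.
\end{proof}

\subsection*{One ear}

The whole method is visible when $\beta(\hat G)\le1$. The reader may picture $C$ as a triangle $xzy$, with $xz$ of color $b$ and $zy$ of color $a$; then $N_0=\{x\}$ and $N_1$ is the edge $zy$.

\begin{proposition}\label{prop:one}
Theorem~\ref{thm:adm} holds if $\beta(\hat G)\le1$.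
\end{proposition}

\begin{proof}
Fix $k$ and take a counterexample with the fewest edges. It has a configuration $(e,\varphi,a,b)$ with cycle $C$; put $U=V(C)$. As $C$ is already one ear, there is no second: $\hat G[U]=C$, and no odd path has distinct ends in $U$ and nonempty interior outside $U$.

Since $\sigma(U)\ge0$, equation \eqref{eq:defsum} provides a color $c$ with $\mathrm{def}_c(U)\ge1$, and $c\notin\{a,b\}$ because $a$ and $b$ are full on $U$. So the path $N_1$ of Lemma~\ref{lem:chains} exists. A return would be a second ear, so the chain $Q$ containing $N_1$ meets $U$ exactly in $N_1$ and avoids $x$. Swap $Q$. Now $\mathrm{def}'_a(U)=1$.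

Consider the new cycle $C'=C(\varphi')$. The color $b$ is still full on $U$, so no $b$-edge leaves $U$. If the path $C'-e$ from $x$ to $y$ left $U$, its segment up to the next vertex of $U$ would begin and end with an $a$-edge, and would be a second ear. So $V(C')\subseteq U$, and $V(C')=U$ because $\hat G[U]$ is a cycle. But $a$ is full on $V(C')$ in $\varphi'$, which contradicts $\mathrm{def}'_a(U)=1$.
\end{proof}

Three things were used: a set $U$ on which $a$ and $b$ are full and some third color is deficient; the absence of returns, which gave a chain to swap; and the rigidity of $U$, which forced the new cycle to live on the old set. With three ears, $C$ may have chords, up to two returns may exist, and the new cycle may differ from the old one. We need a supply of sets $U$ that can be compared and united, and a count of ears that limits how long a chain of such sets can be.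

\section{Good sets}\label{sec:good}

A \emph{perfect matching} covers every vertex. A graph $H$ is \emph{factor-critical} if $H-v$ has a perfect matching for every vertex $v$, and \emph{2-connected} if it is connected, has at least $3$ vertices and has no cut vertex. A factor-critical graph has an odd number of vertices. It is connected: deleting a vertex of a component $D$ shows that $D$ is odd and that every other component is even, and this cannot hold for two components. We use the following standard facts.
\begin{itemize}
\item \emph{Odd ears.} A simple graph has an odd open ear decomposition if and only if it is 2-connected and factor-critical.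
\item \emph{Tutte's theorem.} A graph $F$ has a perfect matching if and only if, for every $S\subseteq V(F)$, the graph $F-S$ has at most $|S|$ components of odd size.
\item \emph{Hall's theorem.} A bipartite graph with classes $S,T$ has a matching covering $S$ if and only if every $S'\subseteq S$ has at least $|S'|$ neighbors.
\item \emph{Augmenting paths.} If a matching $M$ is not maximum, there is a path between two distinct vertices missed by $M$ whose edges alternate between $E\setminus M$ and $M$; exchanging along it gives a larger matching that covers these two vertices and all vertices covered by $M$.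
\item \emph{Gallai's lemma.} A connected graph in which every vertex is missed by some maximum matching is factor-critical.
\item \emph{Blocks.} A block of a simple graph is a maximal connected subgraph without a cut vertex. A path between two vertices of a block lies in the block. If two edges of a connected graph $F$ lie in different blocks, then some cut vertex $z$ separates them, that is, they have ends in different components of $F-z$.
\end{itemize}

By the first fact and the count of ears in Section~\ref{sec:intro}, the hypothesis $\beta(\hat G)\le3$ is equivalent to
\begin{equation}\label{eq:E}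
q(H)\le3\quad\text{for every 2-connected factor-critical subgraph $H$ of $\hat G$.}
\end{equation}
An \emph{odd ear for $H$} is a path of odd length with distinct ends in $H$, interior outside $V(H)$ and no edge in $H$. If $H$ is 2-connected and factor-critical, then so is the graph obtained by adding an odd ear, and $q$ rises by one: append the ear to a decomposition of $H$. The factor-criticality can also be seen directly. Let the ear be $u\,w_1\cdots w_{2n}\,u'$. If $v\in V(H)$ is deleted, add $w_1w_2,w_3w_4,\dots$ to a perfect matching of $H-v$. If $w_i$ is deleted with $i$ odd, match $w_1,\dots,w_{i-1}$ and $w_{i+1},\dots,w_{2n},u'$ consecutively and add a perfect matching of $H-u'$; for even $i$ read the ear backwards.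

A set $U\subseteq V(G)$ is \emph{good} if $\hat G[U]$ is 2-connected and factor-critical, and we put $q(U)=q(\hat G[U])$. Both properties survive the addition of edges, so $U$ is good as soon as $\hat G[U]$ has a spanning 2-connected factor-critical subgraph. The vertex set of an odd cycle is good. Under \eqref{eq:E} a good set has $q(U)\in\{1,2,3\}$, and the next lemma shows that $q$ is a strictly increasing rank on good sets whose increments pay for connecting edges and for returns.

\begin{lemma}\label{lem:rank}
Assume \eqref{eq:E}.
\begin{enumerate}
\item[(a)] Let $U\subsetneq U'$ be good, let $W=U'\setminus U$, and let $m$ be the number of edges of $\hat G$ between $U$ and $W$. Then $0<m\le2\,(q(U')-q(U))$; in particular $q(U)<q(U')$. If $m=2\,(q(U')-q(U))$, then $\hat G[W]$ has exactly $m/2$ components, each is a tree, and each sends exactly two edges to $U$.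
\item[(b)] If $U$ is good and $R_1,\dots,R_t$ are odd paths in $\hat G$, each with distinct ends in $U$, with nonempty pairwise disjoint interiors outside $U$, then $t\le3-q(U)$.
\item[(c)] If $U$ is good, $q(U)=1$ and $C\subseteq\hat G[U]$ is a cycle, then $\hat G[U]=C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\hat G[W]$ have $n\ge1$ components. It has at least $|W|-n$ edges, with equality only for a forest, so
\[q(U')=q(U)+m+|E(\hat G[W])|-|W|\ \ge\ q(U)+m-n .\]
Each component sends at least two edges to $U$: with none $\hat G[U']$ would be disconnected, and with one the end of that edge in $U$ would be a cut vertex. Hence $m\ge2n$ and $q(U')-q(U)\ge m-n\ge m/2>0$. Equality in the last bound forces equality throughout.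

(b) Adding the paths to $\hat G[U]$ one after another gives a 2-connected factor-critical graph with $q=q(U)+t$.

(c) A 2-connected graph has minimum degree at least $2$; if it has as many edges as vertices, it is 2-regular and connected, hence a cycle, and a cycle contains no other cycle.
\end{proof}

A matching $M$ \emph{matches a set $A$ within itself} if every vertex of $A$ is covered by an edge of $M$ with both ends in $A$. If $M$ matches $A$ and $B$ within themselves, then it also matches $A\cap B$ and $A\setminus B$ within themselves: the partner of a vertex of $A$ lies in $A$, and it lies in $B$ exactly when the vertex does.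

\begin{lemma}\label{lem:union}
Let $U_1,U_2$ be good sets with $|U_1\cap U_2|\ge2$ such that $G[U_1\setminus U_2]$ and $G[U_2\setminus U_1]$ have perfect matchings. Then $U_1\cup U_2$ is good.
\end{lemma}

\begin{proof}
Let $v\in U_1$. A perfect matching of $\hat G[U_1]-v$ together with one of $\hat G[U_2\setminus U_1]$ is a perfect matching of $\hat G[U_1\cup U_2]-v$; for $v\in U_2$ exchange the indices. After deleting any vertex, what remains of $\hat G[U_1]$ and of $\hat G[U_2]$ is connected, and the two parts still share a vertex.
\end{proof}

\begin{lemma}\label{lem:block}
Let $B$ be a block with at least one edge of a simple factor-critical graph $F$. Then $B$ is 2-connected and factor-critical.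
\end{lemma}

\begin{proof}
The graph $F$ is connected, and a path between two vertices of $B$ stays in $B$. So $B$ is an induced subgraph, and every component of $F-V(B)$ has exactly one neighbor in $B$. For $z\in V(B)$ let $D_z$ be the union of the components whose neighbor is $z$. The set $D_z$ is a union of components of $F-z$, which has a perfect matching, so $|D_z|$ is even. Let $v\in V(B)$ and let $N$ be a perfect matching of $F-v$. For $z\in V(B)\setminus\{v\}$, every edge leaving $D_z$ ends at $z$, so at most one edge of $N$ leaves the even set $D_z$, and by parity none does. As $z$ has no neighbor outside $V(B)\cup D_z$, it is matched inside $B$. Thus $B$ is factor-critical. It has an odd number of vertices and an edge, hence at least $3$ vertices, and a block with at least $3$ vertices is 2-connected.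
\end{proof}

The last tool explains why factor-critical graphs appear at all: an odd set that does not induce one cannot be denser than its parts allow.

\begin{lemma}\label{lem:count}
Let $F$ be a graph with $\Delta(F)\le h$, where $h\ge1$, and let $U$ be an odd set such that $F[U]$ is not factor-critical and $|E_F[D]|\le h(|D|-1)/2$ for every odd $D\subsetneq U$. Then $|E_F[U]|\le h(|U|-1)/2$. If equality holds, there is a nonempty independent set $S\subseteq U$ such that every vertex of $S$ has $h$ edges inside $U$, the graph $F[U]-S$ has exactly $|S|+1$ odd components, every odd component $D$ has $h(|D|-1)/2$ edges, and every even component $D$ has $h|D|/2$ edges.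
\end{lemma}

\begin{proof}
Choose $v\in U$ such that $F[U]-v$ has no perfect matching. Tutte's theorem gives $S_0\subseteq U\setminus\{v\}$ such that the number $o$ of odd components of $F[U]-v-S_0$ exceeds $|S_0|$. Since $|U|-1$ is even, $o\equiv|S_0|\pmod2$, so $o\ge|S_0|+2$. Put $S=S_0\cup\{v\}$; then $o\ge|S|+1$. Every edge of $F[U]$ meets $S$ or lies in a component of $F[U]-S$. At most $h|S|$ edges meet $S$, an odd component $D$ has at most $h(|D|-1)/2$ edges by hypothesis, and an even one has at most $h|D|/2$ by the degree bound. Hence
\[|E_F[U]|\le h|S|+h\,\frac{|U|-|S|-o}2=h\,\frac{|U|+|S|-o}2\le h\,\frac{|U|-1}2 ,\]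
and equality requires equality in each of the bounds used.
\end{proof}

\section{A minimal counterexample has no tight set}\label{sec:tight}

Suppose that Theorem~\ref{thm:adm} fails. \emph{From here to the end of Section~\ref{sec:three}, $(G,k)$ is a counterexample with $k$ as small as possible and, subject to this, $|V|+|E|$ as small as possible}, where $V=V(G)$ and $E=E(G)$. Then $k\ge3$, condition \eqref{eq:E} holds, and every proper subgraph of $G$ is $k$-edge-colorable; in particular every edge belongs to a configuration. Moreover $G$ is 2-connected. A graph on at most two vertices has at most $\Delta\le k$ edges. A disconnected graph is colored componentwise. If $v$ is a cut vertex, write $G=G_1\cup G_2$ with proper subgraphs that share only $v$, color both, and permute the colors of $G_2$ so that the at most $k$ edges at $v$ get distinct colors.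

An odd set $U$ is \emph{tight} if $3\le|U|<|V|$ and $\sigma(U)=0$. In a $k$-edge-coloring every color would have to be full on a tight set, which suggests coloring $G[U]$ and the contraction $G/U$ separately and gluing. Here $G/U$ is obtained by identifying $U$ to one vertex $u$ and deleting loops. The difficulty is that contraction can increase $\beta$: if $U=\{p,p',p''\}$ in the bipartite graph formed by a 4-cycle through the edge $pp'$ and a pendant edge $p'p''$, then $G/U$ is a triangle. To lift a factor-critical subgraph from $G/U$ to $G$ we need perfect matchings of $G[U]-t$ for the vertices $t$ at which edges leave $U$. A tight set need not be factor-critical (take a path $t_1st_2$ whose two edges have multiplicities adding up to $k$), but a minimal one has enough matchings.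

\begin{lemma}\label{lem:mintight}
Let $U$ be an inclusion-minimal tight set. Then $G[U]$ is connected, and one of the following holds.
\begin{enumerate}
\item[(i)] $G[U]$ is factor-critical.
\item[(ii)] $U$ is the disjoint union of sets $S$ and $T$ such that no edge of $\delta(U)$ meets $S$, the graph $G[U]-t$ has a perfect matching for every $t\in T$, and $G[U]-\{s,t_1,t_2\}$ has a perfect matching for all $s\in S$ and distinct $t_1,t_2\in T$.
\end{enumerate}
In both cases $G[U]-t$ has a perfect matching for every $t\in U$ that meets $\delta(U)$.
\end{lemma}

\begin{proof}
Suppose that $G[U]$ is not factor-critical, and take $S$ from the equality case of Lemma~\ref{lem:count} with $F=G$ and $h=k$. Every vertex of $S$ has all its $k$ edges inside $U$. An odd component of $G[U]-S$ with at least three vertices would be a smaller tight set. An even component $D$ has $k|D|/2$ edges, so no edge leaves it, which contradicts the connectivity of $G$. Thus $T=U\setminus S$ is independent and $|T|=|S|+1$.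

For nonempty $S'\subseteq S$ let $\Gamma(S')\subseteq T$ be the set of neighbors of $S'$. Exactly $k|S'|$ edges go from $S'$ to $\Gamma(S')$. If $|\Gamma(S')|\le|S'|$, these are all the edges at $\Gamma(S')$, so no edge leaves $S'\cup\Gamma(S')\ne V$, which is impossible. Hence $|\Gamma(S')|\ge|S'|+1$, and $\Gamma(S)=T$. If $S'\ne S$ and $|\Gamma(S')|=|S'|+1$, then $S'\cup\Gamma(S')$ has $2|S'|+1$ vertices and $k|S'|$ edges, so it is a smaller tight set. Therefore $|\Gamma(S')|\ge|S'|+2$ for $\emptyset\ne S'\subsetneq S$. Hall's theorem now matches $S$ into $T\setminus\{t\}$ and $S\setminus\{s\}$ into $T\setminus\{t_1,t_2\}$, and these matchings are perfect because the two sides have equal size.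

If $G[U]$ were disconnected, $U$ would split into nonempty parts $S_1\cup T_1$ and $S_2\cup T_2$ with no edge between them. Every vertex of $T$ has a neighbor in $S$, so $S_1$ and $S_2$ are nonempty, and $|T_i|\ge|\Gamma(S_i)|\ge|S_i|+2$ for $i=1,2$, contrary to $|T|=|S|+1$.
\end{proof}

\begin{lemma}\label{lem:contract}
If $U$ is an inclusion-minimal tight set, then the underlying simple graph of $G/U$ has $\beta\le3$.
\end{lemma}

\begin{proof}
Suppose that this simple graph has a 2-connected factor-critical subgraph $H$ with $q(H)\ge4$. For each neighbor $h$ of $u$ in $H$ choose a vertex $t(h)\in U$ adjacent to $h$ in $G$. If $u\notin V(H)$, or if all $t(h)$ coincide, then $H$ is isomorphic to a subgraph of $\hat G$, contrary to \eqref{eq:E}. So $t$ takes at least two values. Let $H'\subseteq\hat G$ be the union of $H-u$, $\hat G[U]$ and the edges $h\,t(h)$. We show that $H'$ is factor-critical and then pass to a block.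

\emph{$H'$ is factor-critical.} If $v\in V(H)\setminus\{u\}$ is deleted, take a perfect matching of $H-v$, replace its edge $uh$ by $h\,t(h)$, and add a perfect matching of $G[U]-t(h)$. If $t\in U$ is deleted and $G[U]-t$ has a perfect matching, add a perfect matching of $H-u$. It remains to delete a vertex $s\in S$ in case (ii) of Lemma~\ref{lem:mintight}. Now two vertices of $T$ must be matched to the outside. It suffices to find neighbors $h_1,h_2$ of $u$ with $t(h_1)\ne t(h_2)$ such that $H-\{u,h_1,h_2\}$ has a perfect matching: add to it the edges $h_1t(h_1)$, $h_2t(h_2)$ and a perfect matching of $G[U]-\{s,t(h_1),t(h_2)\}$.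

Let $H^*$ be obtained from $H$ by splitting $u$ into vertices $u_t$, one for each value $t$ of the map $h\mapsto t(h)$, where $u_t$ is adjacent to the vertices $h$ with $t(h)=t$. A perfect matching $M$ of $H-u$ misses exactly the vertices $u_t$ of $H^*$. If $M$ is not maximum in $H^*$, augmenting along a path between two vertices $u_t,u_{t'}$ gives a matching that consists of edges $u_th_1$, $u_{t'}h_2$ and a perfect matching of $H-\{u,h_1,h_2\}$, as desired. Suppose that $M$ is maximum. For $v\in V(H)\setminus\{u\}$, a perfect matching of $H-v$ has $|M|$ edges and corresponds to a maximum matching of $H^*$ that misses $v$. So every vertex of $H^*$ is missed by some maximum matching. A maximum matching is maximum on each component, so by Gallai's lemma every component of $H^*$ is factor-critical, and $M$ misses exactly one vertex in each. Two vertices $u_t,u_{t'}$ thus lie in different components, and so do their neighbors in $H-u$. Then $H-u$ is disconnected, although $H$ is 2-connected.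

\emph{Passing to a block.} Call the edges of $H-u$ and the edges $h\,t(h)$ \emph{old}; there are $|E(H)|$ of them. No vertex $z$ of $H'$ separates two old edges. If $z\notin U$, then $H'-z$ is connected, because $\hat G[U]$ is connected and contracting it gives the connected graph $H-z$. If $z\in U$, every old edge has an end in the connected subgraph $H-u$ of $H'-z$. So all old edges lie in one block $B$ of $H'$, which is 2-connected and factor-critical by Lemma~\ref{lem:block}. Put $U_B=U\cap V(B)\ne\emptyset$. Then $V(B)=(V(H)\setminus\{u\})\cup U_B$, and $B[U_B]$ is connected because a path of $\hat G[U]$ between two vertices of $B$ stays in $B$. Therefore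
\[q(B)=|E(H)|+|E(B[U_B])|-\bigl(|V(H)|-1+|U_B|\bigr)+1=q(H)+q(B[U_B])\ge4,\]
which contradicts \eqref{eq:E}.
\end{proof}

\begin{proposition}\label{prop:notight}
Every odd set $U$ with $3\le|U|<|V|$ has $\sigma(U)\ge1$.
\end{proposition}

\begin{proof}
Otherwise let $U$ be an inclusion-minimal tight set. We check that $(G/U,k)$ is admissible. The bound on $\beta$ is Lemma~\ref{lem:contract}. The degree of $u$ is $|\delta(U)|\le k|U|-2|E[U]|=k$, and the other degrees are unchanged. Odd sets avoiding $u$ are unchanged. If $W\ni u$ is odd, then $W'=(W\setminus\{u\})\cup U$ is odd and
\[|E_{G/U}[W]|=|E[W']|-|E[U]|\le k\,\frac{|W|+|U|-2}2-k\,\frac{|U|-1}2=k\,\frac{|W|-1}2 .\]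
By minimality $G/U$ and $G[U]$ have $k$-edge-colorings. As $U$ is tight, each of the $k$ color classes of $G[U]$ has exactly $(|U|-1)/2$ edges and misses exactly one vertex of $U$. So the sets of colors missing at the vertices of $U$ partition the $k$ colors, and the set at $t$ has $k-\deg_{G[U]}(t)$ elements, which is at least the number of edges of $\delta(U)$ at $t$. The edges of $\delta(U)$ have distinct colors in $G/U$, since they all meet $u$. Rename the colors of $G[U]$ so that, for every $t\in U$, the colors of the edges of $\delta(U)$ at $t$ are missing at $t$ in $G[U]$. The two colorings combine to a $k$-edge-coloring of $G$, a contradiction.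
\end{proof}

\section{Overfull sets and the case $k\ge4$}\label{sec:four}

Fix a configuration $(e,\varphi,a,b)$ of $G$ with $e=xy$. In Proposition~\ref{prop:one} the set $V(C)$ was rigid for free. Now rigidity has to come from the coloring, and the most rigid sets are those on which the whole deficiency \eqref{eq:defsum} sits on one color. For a color $\gamma$, a set $U$ is \emph{$\gamma$-overfull} if it is good, contains $x$ and $y$, and every color other than $\gamma$ is full on $U$. By \eqref{eq:defsum} and Proposition~\ref{prop:notight}, a $\gamma$-overfull set satisfies
\begin{equation}\label{eq:over}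
\mathrm{def}_\gamma(U)=\sigma(U)+1\ge1,\qquad\text{and}\qquad \mathrm{def}_\gamma(U)\ge2\ \text{ if }U\ne V .
\end{equation}
If $\gamma\notin\{a,b\}$, such a set contains $V(C)$ by Lemma~\ref{lem:full}. The name comes from the source of these sets: they are too dense for $G-M_\gamma$ to be colored with $k-1$ colors.

\begin{lemma}\label{lem:exists}
For every configuration and every color $\gamma\notin\{a,b\}$ there is a $\gamma$-overfull set.
\end{lemma}

\begin{proof}
Let $G'=G-M_\gamma$. Every vertex of degree $k$ in $G$ meets $M_\gamma$: a vertex other than $x,y$ then sees all colors, $x$ misses only $a$, and $y$ misses only $b$. So $\Delta(G')\le k-1$. The graph $G'$ has no $(k-1)$-edge-coloring, since $M_\gamma$ would complete it. By the minimality of $k$, the pair $(G',k-1)$ is not admissible, so some odd set $U$ has $|E_{G'}[U]|>(k-1)(|U|-1)/2$. Take one of minimum size; then $|U|\ge3$.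

By Lemma~\ref{lem:count} with $F=G'$ and $h=k-1$, the graph $G'[U]$ is factor-critical. Suppose that it has a cut vertex $v$. Then $U=U_1\cup U_2$ with $U_1\cap U_2=\{v\}$, both $U_i\ne U$, and no edge of $G'$ between $U_1\setminus\{v\}$ and $U_2\setminus\{v\}$. Both $U_i$ are odd because $G'[U]-v$ has a perfect matching, and the minimality of $|U|$ gives
\[|E_{G'}[U]|\le(k-1)\,\frac{(|U_1|-1)+(|U_2|-1)}2=(k-1)\,\frac{|U|-1}2,\]
a contradiction. So $G'[U]$ is 2-connected, and $U$ is good.

The $k-1$ colors other than $\gamma$ have together at most $(k-1)(|U|-1)/2$ edges in $U$. Since $|E_{G'}[U]|$ exceeds this integer and $e$ is the only other edge of $G'$, we have $e\in E[U]$, and each of these colors has exactly $(|U|-1)/2$ edges in $U$.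
\end{proof}

Two lemmas allow us to compare such sets. The first says that they can be united, even when they come from colorings that differ by swaps of $ac$-chains, because $M_b$ is never touched. The second is where Proposition~\ref{prop:notight} pays off: repairing a deficiency of $2$ costs two ears, which is all that \eqref{eq:E} leaves.

\begin{lemma}\label{lem:unite}
Let $U_1,U_2$ be good sets containing $x$ and $y$ on which $b$ is full. Then $U_1\cup U_2$ is good, and every color that is full on $U_1$ and on $U_2$ is full on $U_1\cup U_2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:full}, $M_b$ matches $U_1\setminus\{y\}$ and $U_2\setminus\{y\}$ within themselves, hence also $U_1\setminus U_2$, $U_2\setminus U_1$ and $(U_1\cap U_2)\setminus\{y\}$. So $U_1\cup U_2$ is good by Lemma~\ref{lem:union}, and $U_1\cap U_2$ is odd. If $\gamma$ is full on both sets, then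
\[|M_\gamma\cap E[U_1\cup U_2]|\ge\frac{|U_1|-1}2+\frac{|U_2|-1}2-\frac{|U_1\cap U_2|-1}2=\frac{|U_1\cup U_2|-1}2 .\qedhere\]
\end{proof}

\begin{lemma}\label{lem:jump}
If $U\subsetneq U'$ are good, $\mathrm{def}_\gamma(U)\ge2$ and $\mathrm{def}_\gamma(U')=0$, then $q(U)=1$ and $q(U')=3$.
\end{lemma}

\begin{proof}
At least five vertices of $U$ are $\gamma$-free in $U$, and only one vertex is $\gamma$-free in $U'$. So at least four disjoint edges join $U$ to $U'\setminus U$, and Lemma~\ref{lem:rank}(a) gives $q(U')-q(U)\ge2$.
\end{proof}

\begin{proposition}\label{prop:four}
$k=3$.
\end{proposition}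

\begin{proof}
Suppose that $k\ge4$, and let $c\ne d$ be colors outside $\{a,b\}$. Let $U_c$ be $c$-overfull and $U_d$ be $d$-overfull. Both contain $V(C)$, and they are different because $\mathrm{def}_c(U_d)=0<\mathrm{def}_c(U_c)$. The plan is the same in both cases below. In one set we find a chain that is a path avoiding $x$. Both of its colors are full on the other set, so the chain misses that set and in particular misses $C$. After the swap, Lemma~\ref{lem:exists} provides a new overfull set, and there is no room for it among good sets of rank $1,2,3$.

\medskip
\noindent\emph{Case A: one set contains the other.} By the symmetry between $c$ and $d$ let $U_c\subsetneq U_d$. Then $\mathrm{def}_c(U_c)\ge2$ by \eqref{eq:over} and $\mathrm{def}_c(U_d)=0$. Lemma~\ref{lem:jump} gives $q(U_c)=1$ and $q(U_d)=3$, and $U_c=V(C)$ by Lemma~\ref{lem:rank}(c).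

Apply Lemma~\ref{lem:chains} to $U_d$ and the colors $a,d$. There is a path $N_1$ because $\mathrm{def}_d(U_d)\ge1$, and there is no return by Lemma~\ref{lem:rank}(b). So the $ad$-chain $Q$ containing $N_1$ is a path that meets $U_d$ exactly in $N_1$ and avoids $x$. Since $a$ and $d$ are full on $U_c$, Lemma~\ref{lem:chains}(d) shows that $Q$ is disjoint from $U_c=V(C)$.

Swap $Q$. No edge at a vertex of $C$ changes color, so $C(\varphi')=C$. Let $U''\supseteq V(C)$ be $d$-overfull for $\varphi'$. By Lemma~\ref{lem:unite}, $U_d\cup U''$ is good, and $q(U_d)=3$ forces $U''\subseteq U_d$ by Lemma~\ref{lem:rank}(a). We have $U''\ne U_d$ because $\mathrm{def}'_a(U_d)=1$, and $U''\ne U_c$ because $\mathrm{def}'_d(U_c)=\mathrm{def}_d(U_c)=0<\mathrm{def}'_d(U'')$. So $U_c\subsetneq U''\subsetneq U_d$ and $q(U'')=2$. But $M_c$ is unchanged, $\mathrm{def}_c(U_c)\ge2$ and $\mathrm{def}_c(U'')=0$, so Lemma~\ref{lem:jump} gives $q(U'')=3$, a contradiction.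

\medskip
\noindent\emph{Case B: neither set contains the other.} By Lemma~\ref{lem:unite}, $Z=U_c\cup U_d$ is good and $b$ is full on it. Both sets are properly contained in $Z$, so their ranks are at most $2$. A set of rank $1$ would equal $V(C)$ and be contained in the other. Hence $q(U_c)=q(U_d)=2$ and $q(Z)=3$, and \eqref{eq:over} gives $\mathrm{def}_c(U_c)\ge2$ and $\mathrm{def}_d(U_d)\ge2$.

Apply Lemma~\ref{lem:chains} to $U_c$ and the colors $a,c$. There are paths $N_1,\dots,N_r$ with $r\ge2$, and at most one return. We claim that some $ac$-chain $Q$ is a path that avoids $x$ and meets $U_c$ exactly in one or two of $N_1,\dots,N_r$. If some $N_i$ with $i\ge1$ carries no end of a return, take the chain of $N_i$, by Lemma~\ref{lem:chains}(c). Otherwise $r=2$ and the return joins $N_1$ to $N_2$. The chain containing $N_1$, the return and $N_2$ cannot come back to $U_c$ beyond the two other ends, as that would be a second return; so it is a path that meets $U_c$ exactly in $N_1\cup N_2$. Since $a$ and $c$ are full on $U_d$, the chain $Q$ is disjoint from $U_d\supseteq V(C)$ by Lemma~\ref{lem:chains}(d).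

Swap $Q$. Again $C(\varphi')=C$; also $\mathrm{def}'_a(U_c)\ge1$, and $M_b,M_d$ are unchanged. Let $U''\supseteq V(C)$ be $c$-overfull for $\varphi'$. By Lemma~\ref{lem:unite}, $Z\cup U''$ is good, so $U''\subseteq Z$ because $q(Z)=3$. By the same lemma $Y=U_c\cup U''\subseteq Z$ is good and $d$ is full on $Y$. If $Y=Z$, then $U_d\subsetneq Z$, $\mathrm{def}_d(U_d)\ge2$ and $\mathrm{def}_d(Z)=0$, so $q(U_d)=1$ by Lemma~\ref{lem:jump}, which is false. Hence $U_c\subseteq Y\subsetneq Z$, and the ranks $2$ and $3$ force $Y=U_c$, that is, $U''\subseteq U_c$. Since $a$ is full on $U''$ but not on $U_c$ in $\varphi'$, the inclusion is proper. So $q(U'')=1$ and $U''=V(C)$. Now \eqref{eq:over} gives $\mathrm{def}'_c(V(C))\ge2$, and $\mathrm{def}_c(V(C))=\mathrm{def}'_c(V(C))$ because $Q$ avoids $C$. As $V(C)\subsetneq U_d$ and $\mathrm{def}_c(U_d)=0$, Lemma~\ref{lem:jump} gives $q(U_d)=3$, a contradiction.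
\end{proof}

\section{The case $k=3$}\label{sec:three}

With three colors there is no second overfull set to play against the first. In exchange, the graph is simple and the coloring of $C$ is independent of the rest.

\begin{lemma}\label{lem:simple}
$G$ is simple.
\end{lemma}

\begin{proof}
Let $p,p'$ be joined by at least two edges. As $G$ is 2-connected, each of $p,p'$ has a neighbor outside $\{p,p'\}$. Since $\Delta(G)\le3$, there are exactly two edges $pp'$ and further edges $pw$, $p'w'$. The set $\{p,p',w\}$ spans at least three edges, so its slack is at most $0$, and Proposition~\ref{prop:notight} gives $V=\{p,p',w\}$. Then $w'=w$ and $|E|=4$, so $\sigma(V)=3-4<0$.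
\end{proof}

Fix a configuration with colors $a,b,c$ and cycle $C=v_0v_1\cdots v_{\ell-1}$, where $\ell$ is odd and indices are taken in $J=\mathbb Z_\ell$. At every vertex of $C$ each of the colors $a,b$ is used on $C$ or missing. So every edge that meets $C$ but is not on $C$ has color $c$, and each $v_j$ has at most one such edge, which we call $g_j$ if it exists. We fix the colors of all edges off $C$. For any two consecutive vertices of $C$, call one $x$ and the other $y$, leave $xy$ uncolored, and color the path $C-xy$ alternately $b,a,\dots,b,a$ starting from $x$. This is a configuration with the same cycle $C$; we say that $C$ is \emph{opened at $(x,y)$}. The same can be done with $a$ and $b$ exchanged. Hence \emph{every statement below about the coloring off $C$ remains true after rotating or reflecting the indices and after exchanging $a$ and $b$.}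

Put $q=q(V(C))$. Then $C$ has $q-1$ chords, and
\begin{equation}\label{eq:slackC}
\sigma(V(C))=\frac{3(\ell-1)}2-(\ell+q-1)=\frac{\ell-1}2-q .
\end{equation}

\subsection*{Hulls and bridges}

Swapping an $ac$-chain that meets $C$ diverts the $ab$-path from $x$ away from $C$ along some edge $g_j$. The first object records where the diverted path may go. Let $\mathcal F_b$ be the family of good sets $U\supseteq V(C)$ such that $M_b$ matches $U\setminus V(C)$ within itself. It depends only on the colors off $C$ and contains $V(C)$. If $U_1,U_2\in\mathcal F_b$, then $M_b$ matches $U_1\setminus U_2$ and $U_2\setminus U_1$ within themselves, so $U_1\cup U_2$ is good by Lemma~\ref{lem:union}, and $U_1\cup U_2\in\mathcal F_b$. So $\mathcal F_b$ has a largest member $X_b$, the \emph{$b$-hull}. Let $I_b$ be the set of $j\in J$ such that $g_j$ exists and has both ends in $X_b$, and let $O_b=J\setminus I_b$. The chords account for $2(q-1)$ elements of $I_b$, and the edges from $V(C)$ to $X_b\setminus V(C)$ for at most $2(q(X_b)-q)$ by Lemma~\ref{lem:rank}(a). Hence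
\begin{equation}\label{eq:I}
|I_b|\le2\,(q(X_b)-1)\le4 .
\end{equation}
The sets $X_a$, $I_a$, $O_a$ are defined in the same way.

\begin{lemma}\label{lem:hull}
Open $C$ at $(x,y)$ and swap an $ac$-chain that avoids $x$. The cycle $C'$ of the new configuration satisfies $V(C')\subseteq X_b$.
\end{lemma}

\begin{proof}
The sets $V(C)$ and $V(C')$ are good and contain $x,y$, and the unchanged matching $M_b$ matches $V(C)\setminus\{y\}$ and $V(C')\setminus\{y\}$ within themselves. So it matches $V(C)\setminus V(C')$ and $V(C')\setminus V(C)$ within themselves, and $V(C)\cup V(C')\in\mathcal F_b$ by Lemma~\ref{lem:union}.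
\end{proof}

The second object records how $ac$-chains travel between vertices of $C$. The edges of colors $a$ and $c$ that are not on $C$ form a graph of maximum degree at most $2$ in which every vertex of $C$ has degree at most $1$. An \emph{$a$-bridge} is a component of this graph that is a path with two distinct ends $v_j,v_{j'}$ on $C$; the pair $\{j,j'\}$ is an \emph{$a$-link}. An $a$-bridge meets $C$ only in its ends and begins and ends with a $c$-edge, so it has odd length. Chords are the bridges of length $1$. Distinct $a$-bridges are vertex-disjoint, so distinct $a$-links are disjoint. Let $L_a\subseteq J$ be the union of the $a$-links. The $b$-bridges, $b$-links and $L_b$ are defined with the colors $b$ and $c$.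

\begin{lemma}\label{lem:bridges}
There are at most two $a$-links, so $|L_a|\le4$. Every $a$-bridge lies in $X_a$, so $L_a\subseteq I_a$.
\end{lemma}

\begin{proof}
There are $q-1$ chords, and at most $3-q$ other $a$-bridges by Lemma~\ref{lem:rank}(b). An $a$-bridge $R$ is an odd ear for $C$, so $V(C)\cup V(R)$ is good, and $M_a$ matches the interior of $R$ within itself.
\end{proof}

By \eqref{eq:I}, all but at most four indices lie in $O_b$. At such an index the path from $x$ cannot be diverted, so the swap that would divert it must be unavailable. This forces $a$-bridges at both neighbors of the index, and there are few $a$-bridges.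

\begin{lemma}\label{lem:forced}
Let $j\in O_b$. If $C$ is opened at $(v_{j-1},v_{j-2})$, the $ac$-chain of $x=v_{j-1}$ contains the edge $v_jv_{j+1}$. If $C$ is opened at $(v_{j+1},v_{j+2})$, the $ac$-chain of $x=v_{j+1}$ contains the edge $v_jv_{j-1}$.
\end{lemma}

\begin{proof}
The second statement is the reflection of the first. In the first, $v_{j-1}v_j$ has color $b$ and $v_jv_{j+1}$ has color $a$. Suppose that the $ac$-chain of $v_jv_{j+1}$ avoids $x$, and swap it. By Lemma~\ref{lem:cycle} the new $ab$-chain goes from $x$ to $v_j$ and, as $v_j\ne y$, continues along an edge that now has color $a$. This edge had color $c$, so it is $g_j$. Both its ends lie on the new cycle, hence in $X_b$ by Lemma~\ref{lem:hull}. Then $j\in I_b$, a contradiction.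
\end{proof}

\begin{lemma}\label{lem:links}
Let $j\in O_b$. Then $j-1,j+1\in L_a$, and either $\{j-1,j+1\}$ is an $a$-link, or there are two $a$-links $\{j-1,h\}$ and $\{j+1,h'\}$ with $\{h,h'\}=\{j+2i,\,j+2i+1\}$ for some $i$ with $1\le i\le(\ell-3)/2$.
\end{lemma}

\begin{proof}
Let $j=0$ and $\ell=2m+1$, and call $\{2,3\},\{4,5\},\dots,\{2m-2,2m-1\}$ the \emph{middle pairs}; they partition $J\setminus\{-1,0,1\}$. If $C$ is opened at $(v_{-1},v_{-2})$, its $a$-edges join the middle pairs and the pair $\{0,1\}$. If $C$ is opened at $(v_1,v_2)$, its $a$-edges join the middle pairs and the pair $\{-1,0\}$. In either coloring the $ac$-chain of $x$ starts along the $c$-edge at $x$, if there is one, and then alternates between $a$-bridges and $a$-edges of $C$ until it stops or leaves $C$ for good. By Lemma~\ref{lem:forced} it reaches an $a$-edge of $C$, so it starts with a bridge, and $-1,1\in L_a$.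

Suppose that $\{-1,1\}$ is not a link. Then the links are $\{-1,h\}$ and $\{1,h'\}$, and $L_a=\{-1,1,h,h'\}$ has four elements. In the first coloring the chain runs from $v_{-1}$ to $v_h$. If $h\ne0$, then $h$ lies in a middle pair and the chain moves to the partner of $h$. It has yet to reach $v_0v_1$, so the partner lies in $L_a$; it is not $h$, $-1$ or $1$, so it is $h'$. Thus $h=0$ or $\{h,h'\}$ is a middle pair. In the second coloring the chain runs from $v_1$ to $v_{h'}$ and must reach $v_0v_{-1}$; if $h'\ne0$, the partner of $h'$ in its middle pair lies in $L_a\setminus\{h',-1,1\}=\{h\}$. Thus $h'=0$ or $\{h,h'\}$ is a middle pair. Since $h$ and $h'$ are not both $0$, the set $\{h,h'\}$ is a middle pair.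
\end{proof}

As $\ell$ is odd, the pairs $\{j-1,j+1\}$, $j\in J$, are the $\ell$ edges of a cycle through all of $J$, and $t\ge1$ edges of an $\ell$-cycle cover at least $\min(t+1,\ell)$ vertices. So Lemmas~\ref{lem:bridges} and~\ref{lem:links} give
\begin{equation}\label{eq:OL}
\min(|O_b|+1,\ \ell)\le|L_a|\le4\qquad\text{if }O_b\ne\emptyset .
\end{equation}

\subsection*{Reduction to a chordless pentagon}

\begin{lemma}\label{lem:five}
$\ell=5$ and $q=1$. Moreover $O_a\ne\emptyset$ and $O_b\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose first that $V(C)=V$. Then all bridges are chords, $|I_b|=|L_a|=2(q-1)$, and \eqref{eq:slackC} gives $\ell\ge2q+1$. So $|O_b|=\ell-2(q-1)\ge3$, and the left side of \eqref{eq:OL} is at least $3$. This excludes $q\le2$, where $|L_a|\le2$. For $q=3$ we have $\ell\ge7$ and $|O_b|=\ell-4$, and \eqref{eq:OL} gives $\ell=7$ and $|O_b|=3$.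

Suppose next that $V(C)\ne V$. Proposition~\ref{prop:notight} and \eqref{eq:slackC} give $\ell\ge2q+3\ge5$. By \eqref{eq:I}, $|O_b|\ge\ell-4\ge1$, and \eqref{eq:OL} gives $|O_b|\le3$. So either $\ell=5$ and $q=1$, or $\ell=7$ and $|O_b|=3$.

It remains to exclude $\ell=7$ with $|O_b|=3$. Three edges of a 7-cycle that cover at most four vertices form a path, so after a rotation $O_b=\{0,2,4\}$ and $L_a=\{6,1,3,5\}$. Apply Lemma~\ref{lem:links} with $j=0$. If $\{6,1\}$ is not a link, then $\{h,h'\}=\{3,5\}$, which is neither $\{2,3\}$ nor $\{4,5\}$. So the links are $\{6,1\}$ and $\{3,5\}$. Apply the lemma with $j=2$. Now $\{1,3\}$ is not a link and $\{h,h'\}=\{5,6\}$, which is neither $\{4,5\}$ nor $\{6,0\}$, a contradiction.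

So $\ell=5$, and the last assertion follows from \eqref{eq:I}.
\end{proof}

From now on $C$ is a 5-cycle without chords, so every bridge has a nonempty interior. Let $u_j$ be the end of $g_j$ off $C$.

\begin{lemma}\label{lem:onelink}
There is exactly one $a$-link and exactly one $b$-link.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:links} and~\ref{lem:five} there is at least one of each. Suppose that there are two $a$-bridges $R_1,R_2$, and let $L_a=J\setminus\{i\}$. The graph $H=C\cup R_1\cup R_2$ has three ears, so by \eqref{eq:E} there is no odd ear for $H$; in particular $H$ is an induced subgraph. Since $L_a\subseteq I_a$ and $O_a\ne\emptyset$, we have $O_a=\{i\}$. Lemma~\ref{lem:links}, with $a$ and $b$ exchanged, gives a $b$-bridge $R'$ from $v_{i+1}$ to a vertex $v_p$ with $p\in\{i-1,i+2,i+3\}$; so $p\ne i$ and $g_p\in E(H)$.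

The first edge $g_{i+1}$ of $R'$ lies in $H$, and the second is the $b$-edge at $u_{i+1}$. The edges of $H$ at an interior vertex of $R_1$ or $R_2$ have colors $a$ and $c$. So this $b$-edge is not in $H$, and it leaves $V(H)$ because $H$ is induced. Let $z$ be the next vertex of $R'$ in $V(H)$. We arrive at $z$ along an edge that is not in $H$. This excludes $z=v_p$, which $R'$ enters along $g_p$. So $z$ is interior to $R_1$ or $R_2$, and the edge along which we arrive has color $b$. The segment of $R'$ from $u_{i+1}$ to $z$ begins and ends with $b$, so it is an odd ear for $H$, a contradiction. The case of two $b$-bridges follows by exchanging $a$ and $b$.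
\end{proof}

\begin{remark}\label{rem:petersen}
This is the point at which the Petersen graph is excluded. In $P_{10}-u_0$ (Example~\ref{ex:petersen}) let $C=v_0\cdots v_4$, give the edges $v_ju_j$ color $c$, the edges $u_3u_1$ and $u_4u_2$ color $a$, and $u_1u_4$ color $b$. There are two $a$-bridges $v_1u_1u_3v_3$ and $v_2u_2u_4v_4$, and the middle edge of the $b$-bridge $v_1u_1u_4v_4$ is the fourth ear.
\end{remark}

Let $R^a$ and $R^b$ be the two bridges. The second alternative of Lemma~\ref{lem:links} needs two links, so for each $j\in O_b$ the pair $\{j-1,j+1\}$ is the $a$-link. This determines $j$. Hence $O_b=\{j_b\}$ and $L_a=\{j_b-1,j_b+1\}$ for some $j_b$, and in the same way $O_a=\{j_a\}$ and $L_b=\{j_a-1,j_a+1\}$. Now $|I_b|=4$ and there are no chords, so exactly four edges join $V(C)$ to $W_b=X_b\setminus V(C)$. This is the equality case of Lemma~\ref{lem:rank}(a): $q(X_b)=3$, and $G[W_b]$ consists of two trees, each joined to $C$ by exactly two edges. One tree contains the interior of $R^b$ and is attached at the indices in $L_b$; the other is attached at the indices in $I_b\setminus L_b$. The same holds for $W_a=X_a\setminus V(C)$.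

\begin{lemma}\label{lem:same}
$j_a=j_b$.
\end{lemma}

\begin{proof}
Let $j_b=0$, so $L_a=\{1,4\}$ and $I_b=\{1,2,3,4\}$. Since $L_b\subseteq I_b$ does not contain $0$, we have $j_a\in\{0,2,3\}$. Open $C$ at $(v_1,v_0)$: the edges $v_1v_2,v_3v_4$ have color $b$ and $v_2v_3,v_4v_0$ have color $a$. As $2,3\notin L_a$, the $ac$-chain of $v_2v_3$ meets $C$ only in $v_2$ and $v_3$. Swap it. The new $ab$-chain from $x=v_1$ goes to $v_2$, leaves $C$ along $g_2$, and comes back to $C$ because it ends at $v_0$. The only edges of $\delta(V(C))$ that do not have color $c$ now are $g_2$ and $g_3$, so it comes back along $g_3$. By Lemma~\ref{lem:hull} its segment from $u_2$ to $u_3$ lies in $W_b$, so $u_2$ and $u_3$ lie in the same tree of $G[W_b]$. If $j_a=2$ then $L_b=\{1,3\}$, and if $j_a=3$ then $L_b=\{2,4\}$; in both cases the trees are attached at $\{1,3\}$ and $\{2,4\}$, which separates $u_2$ from $u_3$. So $j_a=0$.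
\end{proof}

\subsection*{The last configuration}

Let $j_a=j_b=0$. Both bridges join $v_1$ to $v_4$ and share the edges $g_1,g_4$. The two trees of $G[W_a]$ are attached at $\{1,4\}$ and at $\{2,3\}$. Each has even order, because $M_a$ matches $W_a$ within itself, and so has at least two leaves. Every leaf has a neighbor on $C$, because $G[X_a]$ is 2-connected. As only two edges join a tree to $C$, each tree is a path whose two ends are the attached vertices. The first is the interior of $R^a$. The second, together with $g_2$ and $g_3$, forms a path $P$ from $v_2$ to $v_3$. Write
\[R^a=v_1r_1\cdots r_{2s}v_4,\qquad R^b=v_1w_1\cdots w_{2n}v_4,\qquad P=v_2p_1\cdots p_{2t}v_3,\]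
where $r_1=w_1=u_1$, $r_{2s}=w_{2n}=u_4$, $p_1=u_2$ and $p_{2t}=u_3$. The edges $r_{2i-1}r_{2i}$ have color $a$ and the other edges of $R^a$ color $c$. The edges $w_{2i-1}w_{2i}$ have color $b$ and the other edges of $R^b$ color $c$. The edges $p_{2i-1}p_{2i}$ have color $a$, since they form the only perfect matching of the path $p_1\cdots p_{2t}$; an edge $p_{2i}p_{2i+1}$ may have color $b$ or $c$. The graph $H=G[X_a]=C\cup R^a\cup P$ has $q(H)=3$, so
\begin{equation}\label{eq:noear}
\text{there is no odd ear for }H .
\end{equation}
The path $w_1\cdots w_{2n}$ is odd and joins two vertices of $H$, so it must run through $H$. We determine how. We use repeatedly that the $b$-edge and the $c$-edge at an interior vertex of $R^b$ lie on $R^b$.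

\medskip
\noindent\emph{Step 1: $R^a$ and $R^b$ share only the vertices $v_1,u_1,u_4,v_4$.} If $r_i$ with $1<i<2s$ lies on $R^b$, then so does the $c$-edge at $r_i$, which has the form $r_{2h}r_{2h+1}$. So the further common vertices are the ends of some number $\tau$ of common edges of this form. Deleting these edges cuts $r_1\cdots r_{2s}$ into $\tau+1$ paths that begin and end with an $a$-edge. They have odd length, distinct ends on $R^b$, disjoint interiors outside $C\cup R^b$, and no edge in $C\cup R^b$. Added to $C\cup R^b$ they give $2+\tau+1$ ears, so $\tau=0$. In particular $F=C\cup R^b\cup R^a$ has three ears, and there is no odd ear for $F$.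

\medskip
\noindent\emph{Step 2: $P$ and $R^b$ share exactly one edge $p_{2h}p_{2h+1}$ and no vertex other than its ends.} The bridge $R^b$ meets $C$ only in $v_1,v_4$. It avoids $p_1$ and $p_{2t}$, since otherwise it would contain $g_2$ or $g_3$. If $p_i$ with $1<i<2t$ lies on $R^b$, then so does the edge of $P$ at $p_i$ whose color is not $a$. So the common vertices are the ends of some number $\tau$ of common edges $p_{2h}p_{2h+1}$. If $\tau=0$, the interior of the path $w_1\cdots w_{2n}$ avoids $H$ by Step~1. Its first and last edges have color $b$, whereas the edges of $H$ at $u_1$ and $u_4$ have colors $a$ and $c$; so it has no edge in $H$ and is an odd ear for $H$, contrary to \eqref{eq:noear}. If $\tau\ge2$, take two consecutive common edges $p_{2h}p_{2h+1}$ and $p_{2h'}p_{2h'+1}$ with $h<h'$. The path $p_{2h+1}\cdots p_{2h'}$ has odd length and distinct ends on $R^b$. It shares no other vertex and no edge with $R^b$, and it is disjoint from $C\cup R^a$. So it is an odd ear for $F$, which is impossible. Hence $\tau=1$. Put $z=p_{2h}$ and $z'=p_{2h+1}$.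

\medskip
\noindent\emph{Step 3: $zz'$ has color $b$.} Otherwise $\{z,z'\}=\{w_{2i},w_{2i+1}\}$ for some $i$. The path $w_1\cdots w_{2i}$ has odd length, distinct ends in $H$ and interior outside $H$, and its first edge is the $b$-edge at $u_1$, which is not in $H$. So it is an odd ear for $H$, contrary to \eqref{eq:noear}.

\medskip
\noindent\emph{Step 4: a different decomposition with too many ears.} By Step~3, $\{z,z'\}=\{w_{2i-1},w_{2i}\}$ for some $i$. Deleting $zz'$ cuts $w_1\cdots w_{2n}$ into paths of even lengths $2i-2$ and $2n-2i$. One of them, $A$, joins $z$ to a vertex $u\in\{u_1,u_4\}$, and the other, $A'$, joins $z'$ to the other vertex $u'$ of $\{u_1,u_4\}$. These paths are not odd ears for $H$, which is why \eqref{eq:noear} gives nothing here. But deleting $zz'$ also cuts $P$ into paths of even length, $B$ from $v_2$ to $z$ of length $2h$ and $B'$ from $v_3$ to $z'$ of length $2t-2h$, and an edge of $C$ corrects the parity. Consider (Figure~\ref{fig:last})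
\begin{enumerate}
\item[1.] the cycle $v_1v_0v_4r_{2s}\cdots r_1v_1$, of odd length $2s+3$;
\item[2.] the path formed by $v_1v_2$, $B$ and $A$, from $v_1$ to $u$;
\item[3.] the path formed by $v_4v_3$, $B'$ and $A'$, from $v_4$ to $u'$;
\item[4.] the edge $v_2v_3$;
\item[5.] the edge $zz'$.
\end{enumerate}
By Steps 1 and 2, items 2 and 3 are paths with distinct ends on the cycle, and their interiors are disjoint from each other and from the cycle. Their lengths are $1$ plus two even numbers. So this is an odd open ear decomposition with five ears, which contradicts $\beta(\hat G)\le3$.

\begin{figure}[ht]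
\centering
\begin{tikzpicture}[scale=1.25, every node/.style={font=\small}, vx/.style={circle,fill,inner sep=1.5pt}, lb/.style={font=\footnotesize,fill=white,inner sep=1pt}]
\node[vx,label=above:$v_0$] (v0) at (0,1) {};
\node[vx,label=right:$v_1$] (v1) at (1,0.4) {};
\node[vx,label=right:$v_2$] (v2) at (0.7,-0.7) {};
\node[vx,label=left:$v_3$] (v3) at (-0.7,-0.7) {};
\node[vx,label=left:$v_4$] (v4) at (-1,0.4) {};
\node[vx,label=above:$u_1$] (u1) at (1,1.9) {};
\node[vx,label=above:$u_4$] (u4) at (-1,1.9) {};
\node[vx,label=right:$w_2$] (w2) at (2.5,0) {};
\node[vx,label=left:$w_5$] (w5) at (-2.5,0) {};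
\node[vx,label=left:$p_1$] (p1) at (0.7,-1.7) {};
\node[vx,label=right:$p_4$] (p4) at (-0.7,-1.7) {};
\node[vx,label=below:$z$] (z) at (1,-2.7) {};
\node[vx,label=below:$z'$] (zz) at (-1,-2.7) {};
\draw[very thick] (v1)--(v0)--(v4)--node[lb]{$c$}(u4)--node[lb]{$a$}(u1)--node[lb]{$c$}(v1);
\draw[thick,dashed] (v1)--(v2)--node[lb]{$c$}(p1)--node[lb]{$a$}(z)--node[lb]{$c$}(w2)--node[lb]{$b$}(u1);
\draw[thick,dashed] (v4)--(v3)--node[lb]{$c$}(p4)--node[lb]{$a$}(zz)--node[lb]{$c$}(w5)--node[lb]{$b$}(u4);
\draw (v2)--(v3);
\draw (z)--node[lb]{$b$}(zz);
\end{tikzpicture}
\caption{The smallest instance of the last configuration for $k=3$: the pentagon $v_0\cdots v_4$, the bridges $R^a=v_1u_1u_4v_4$ and $R^b=v_1u_1w_2zz'w_5u_4v_4$, and the path $P=v_2p_1zz'p_4v_3$, with the colors of the edges off the pentagon. The thick odd cycle, the two dashed odd paths and the two thin edges form an odd open ear decomposition with five ears.}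
\label{fig:last}
\end{figure}

So no counterexample exists, which proves Theorem~\ref{thm:adm} and with it Theorem~\ref{thm:main}.

\section{Integer decomposition and sharpness}\label{sec:second}

\begin{proof}[Proof of Theorem~\ref{thm:second}(a)]
Let $k\ge1$ and let $w$ be an integral vector in $kP$, where $P$ is the matching polytope of $G$. Let $G_w$ be obtained from $G$ by replacing each edge $f$ by $w(f)$ parallel copies, deleting $f$ if $w(f)=0$. The underlying simple graph of $G_w$ is a subgraph of $\hat G$, so it has $\beta\le3$; here it matters that the hypothesis ignores multiplicities. The incidence vector of a matching has coordinate sum at most $1$ on the edges at a vertex and at most $(|U|-1)/2$ on $E[U]$ for odd $U$. These inequalities pass to $w/k\in P$, and they say that $\Delta(G_w)\le k$ and that all odd sets of $G_w$ have nonnegative slack. By Theorem~\ref{thm:adm}, $G_w$ has a $k$-edge-coloring. Each color class contains at most one copy of each edge and so corresponds to a matching of $G$, and the $k$ incidence vectors add up to $w$.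
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(b)]
Let $M_1,\dots,M_6$ be the perfect matchings of $P_{10}$ (Example~\ref{ex:petersen}). For $k\ge3$ let $G_k$ be the $k$-regular graph obtained from $P_{10}$ by adding $k-3$ extra copies of each edge of $M_1$; the added edges form $k-3$ perfect matchings. Let $G=G_k-u_0$. Then $\hat G=P_{10}-u_0$, so $\beta(\hat G)=4$ by Example~\ref{ex:petersen}.

In $G_k$ give weight $\frac12$ to each $M_i$, taken on the original edges, and weight $1$ to each of the $k-3$ added matchings. Every edge receives weight $1$ and the total is $k$. Restricting to $G$ gives $\chi'_f(G)\le k$, and $\chi'_f(G)\ge\Delta(G)=k$. Using four colors on the original edges and one on each added matching gives $\chi'(G)\le4+(k-3)=k+1$.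

Suppose that $G$ has a $k$-edge-coloring. As $G$ has $9$ vertices and $5k-k=4k$ edges, each color class has exactly four edges and misses exactly one vertex. A vertex $z$ misses $k-\deg_G(z)$ colors, which is the number of edges between $z$ and $u_0$ in $G_k$. Give these colors to these edges. Each color is missing at only one vertex, so this is a $k$-edge-coloring of $G_k$ in which every class is a perfect matching and thus projects to some $M_i$. Let $n_i$ be the number of classes that project to $M_i$. For distinct $i,j\in\{2,3,4\}$, the common edge of $M_i$ and $M_j$ lies in no other $M_h$; in particular it is not in $M_1$ and has multiplicity $1$. It belongs to exactly one class, so $n_i+n_j=1$. Adding the three equations gives $2(n_2+n_3+n_4)=3$, which is impossible. Hence $\chi'(G)=k+1$.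
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Propri\'et\'es g\'eom\'etriques du nombre chromatique : poly\`edres, structures et algorithmes},
\texttt{https://core.ac.uk/download/46808836.pdf}.

\end{thebibliography}
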